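\title{$L_p$ does not embed coarsely into $\ell_p$ for $p>2$}

\begin{abstract}
We show that for $2<p<\infty$ the space $L_p([0,1])$ does not embed coarsely into $\ell_p$; already its subspace $\ell_p(\ell_2)$ does not. More precisely, if $p>2$, $2\le q<\infty$ and $pq>4(q-1)$, then every map $f\colon\ell_p(\ell_2)\to\ell_q$ satisfies $\inf_{\|x-y\|=t}\|f(x)-f(y)\|\le 2\omega_f(\delta)$ for all $t,\delta>0$, where $\omega_f$ is the modulus of continuity of $f$. The proof combines an inequality on the discrete cube with a concentration property of $\ell_q$ obtained from iterated weak limits. As consequences, a closed subspace of $L_p$, $p>2$, embeds coarsely into $\ell_p$ if and only if it is isomorphic to a subspace of $\ell_p\oplus\ell_2$, and outside the region $2<p<4$, $q\ge 4/(4-p)$, the space $L_p$ embeds coarsely into $\ell_q$ if and only if $p\le2$.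
\end{abstract}

\section{Introduction}

A map $f\colon X\to Y$ between metric spaces is a \emph{coarse embedding} if there are nondecreasing functions $\rho_-,\rho_+\colon[0,\infty)\to[0,\infty)$ with $\rho_-(t)\to\infty$ as $t\to\infty$ such that
\[
\rho_-(d_X(x,y))\le d_Y(f(x),f(y))\le\rho_+(d_X(x,y))\qquad(x,y\in X).
\]
The upper bound says that points at bounded distance stay at bounded distance, the lower bound that distant points go to distant points, both uniformly. No rate is prescribed, and $f$ need be neither continuous nor injective: $x\mapsto\lfloor x\rfloor$ is a coarse embedding of $\mathbb R$ into $\mathbb Z$. Compositions of coarse embeddings are coarse embeddings, and so are linear isomorphisms onto subspaces. Write $L_p=L_p([0,1])$. The following question is posed in \cite{MW}.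

\medskip
\noindent\textbf{Question.} \emph{Let $2<p<\infty$. Does $L_p$ embed coarsely into $\ell_p$?}
\medskip

There are three reasons to expect a positive answer. First, it is known that for $1\le p,q\le2$ the space $L_p$ embeds coarsely into $\ell_q$, so the answer is yes for $p\le 2$. Second, finite configurations do not distinguish the two spaces: a finite subset of $L_p$ can be moved arbitrarily little into the span of the indicator functions of a finite partition of $[0,1]$, and this span is isometric to $\ell_p^m\subset\ell_p$. Moreover, by a theorem of Baudier, every locally finite subset of $L_p$ (one that has finitely many points in each ball) embeds bi-Lipschitzly into $\ell_p$. Third, the obvious linear obstruction disappears: $L_p$ contains $\ell_2$ linearly and $\ell_p$ does not (Example~\ref{ex:onecolumn}), but $\ell_2$ embeds coarsely into $\ell_p$ (Lemma~\ref{lem:nowak}), and hence so does $\ell_p\oplus\ell_2$.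

The answer is nevertheless no, and the obstruction is the $\ell_p$-sum of infinitely many copies of $\ell_2$. Let $\ell_p(\ell_2)$ be the space of real arrays $a=\sum_{j,n\in\mathbb N}a_{j,n}e_{j,n}$ with
\[
\|a\|=\Big(\sum_j\Big(\sum_n a_{j,n}^2\Big)^{p/2}\Big)^{1/p}<\infty ,
\]
and let $\ell_p^N(\ell_2)$ be the subspace of arrays with $a_{j,n}=0$ for $j>N$. For a map $f$ between normed spaces put
\[
\omega_f(\delta)=\sup\{\|f(x)-f(y)\|:\|x-y\|\le\delta\}\in[0,\infty].
\]

\begin{theorem}\label{thm:main}
Let $p>2$, $2\le q<\infty$ and $pq>4(q-1)$. For every map $f\colon\ell_p(\ell_2)\to\ell_q$ and all $t,\delta>0$,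
\[
\inf_{\|x-y\|=t}\|f(x)-f(y)\|\le 2\,\omega_f(\delta).
\]
\end{theorem}

So if $f$ controls one scale $\delta$, however small, then at every scale $t$, however large, some pair at distance $t$ is moved essentially no farther apart than $2\omega_f(\delta)$.

\begin{corollary}\label{cor:answer}
For $2<p<\infty$, $L_p$ does not embed coarsely into $\ell_p$.
\end{corollary}

\begin{proof}
For every $1\le p<\infty$ the space $L_p$ contains $\ell_p(\ell_2)$ isometrically. Take disjoint intervals $I_j\subset[0,1]$ of positive length $|I_j|$ and, on each $I_j$ with normalized Lebesgue measure, independent standard Gaussian variables $(z_{j,n})_n$, extended by $0$ outside $I_j$. On $I_j$ the sum $\sum_na_nz_{j,n}$ has the law of $(\sum_na_n^2)^{1/2}z_{j,1}$. Hence, with $\sigma_p$ the $L_p$-norm of a standard Gaussian variable, $e_{j,n}\mapsto\sigma_p^{-1}|I_j|^{-1/p}z_{j,n}$ extends to a linear isometry.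

Let $p>2$. A coarse embedding $L_p\to\ell_p$ would restrict to a map $f\colon\ell_p(\ell_2)\to\ell_p$ with $\omega_f(1)\le\rho_+(1)<\infty$ and $\inf_{\|x-y\|=t}\|f(x)-f(y)\|\ge\rho_-(t)\to\infty$. This contradicts Theorem~\ref{thm:main} with $q=p$ and $\delta=1$, whose hypothesis holds because $p^2-4(p-1)=(p-2)^2>0$.
\end{proof}

Scalars are real throughout. The complex case of Corollary~\ref{cor:answer} follows, because complex $\ell_p$ is real-isomorphic to real $\ell_p$ and complex $L_p$ contains real $L_p$.

Among subspaces of $L_p$, the space $\ell_p(\ell_2)$ is the only obstruction, and the coarse question has the same answer as a linear one.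

\begin{theorem}\label{thm:subspaces}
Let $2<p<\infty$ and let $X$ be a closed subspace of $L_p$. The following are equivalent:
\begin{enumerate}
\item[(1)] $X$ embeds coarsely into $\ell_p$;
\item[(2)] $X$ embeds coarsely into $\ell_p\oplus\ell_2$;
\item[(3)] $X$ is linearly isomorphic to a subspace of $\ell_p\oplus\ell_2$;
\item[(4)] $X$ contains no subspace isomorphic to $\ell_p(\ell_2)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:targets}
Let $1\le p,q<\infty$, excluding the region $\{2<p<4,\ q\ge\frac4{4-p}\}$. Then $L_p$ embeds coarsely into $\ell_q$ if and only if $p\le2$. In particular this equivalence holds whenever $q\le p$ or $p\ge4$.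
\end{theorem}

Our argument does not decide the excluded region, and we make no claim there.

The proof of Theorem~\ref{thm:main} restricts $f$ to a discrete cube inside $\ell_p^N(\ell_2)$, described in Section~\ref{sec:cube}. Section~\ref{sec:hilbert} treats $q=2$, where any such cube will do and the proof is short. For $q>2$ the same argument, run through the Mazur map, picks up a factor that depends on the size of the image of the cube (Section~\ref{sec:mazur}). The trivial bound on this size suffices for $q<p$ and just fails for $q=p$. Since finite configurations do not separate $L_p$ from $\ell_p$, the cube must then be chosen in terms of $f$, among infinitely many isometric copies; Section~\ref{sec:concentration} finds one with small image, and this is the only step that distinguishes $\ell_q$ from $L_q$. Section~\ref{sec:end} assembles the proof, and Section~\ref{sec:consequences} proves Theorems~\ref{thm:subspaces} and~\ref{thm:targets}.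

\section{A cube in $\ell_p^N(\ell_2)$ and the key estimate}\label{sec:cube}

Consider first a bounded linear map $T\colon\ell_p(\ell_2)\to\ell_2$. Averaging over independent random signs $\varepsilon_1,\dots,\varepsilon_N$ and expanding the square,
\begin{equation}\label{eq:linear}
\sum_{j=1}^N\|Te_{j,1}\|^2=\mathbb E\Big\|T\sum_{j=1}^N\varepsilon_je_{j,1}\Big\|^2\le\|T\|^2N^{2/p}.
\end{equation}
So some unit vector $e_{j,1}$ has $\|Te_{j,1}\|\le\|T\|N^{1/p-1/2}$, which tends to $0$ when $p>2$, and by homogeneity $T$ nearly collapses the pair $0,te_{j,1}$ for any given $t$. Two features of linearity were used: the averaging identity, which exploits that a simultaneous move in $N$ different summands is short, and homogeneity, which passes from one scale to another. For a nonlinear map both must be replaced. The configuration below contains the two kinds of move: short ones spread over all summands, and long ones built from many small orthogonal steps in one summand.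

Fix integers $N\ge1$, $k\ge2$ and a number $\lambda>0$, and let $r=Nk$. Arrange the \emph{positions} $s\in\{1,\dots,r\}$ in an array with $k$ rows and $N$ columns, filled row by row: $s=(i-1)N+j$ with $i=i(s)\in\{1,\dots,k\}$ and $j=j(s)\in\{1,\dots,N\}$. The column $C_j=\{s:j(s)=j\}$ has $k$ positions; row $i$ consists of the $N$ consecutive positions $(i-1)N+1,\dots,iN$, one in each column. Let $[\mathbb N]^s$ be the set of increasing $s$-tuples of positive integers, and for $n=(n_1<\dots<n_r)\in[\mathbb N]^r$ put
\[
x(n)=\frac{\lambda}{\sqrt2}\sum_{s=1}^re_{j(s),n_s}\in\ell_p^N(\ell_2).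
\]
Let $Q=\{-1,1\}^r$. Integers $a_1^-<a_1^+<a_2^-<a_2^+<\dots<a_r^-<a_r^+$ determine a \emph{cube}: the family of points $x_\varepsilon=x(n(\varepsilon))$, $\varepsilon\in Q$, where $n(\varepsilon)_s=a_s^{+}$ if $\varepsilon_s=1$ and $n(\varepsilon)_s=a_s^-$ if $\varepsilon_s=-1$. If $\varepsilon,\varepsilon'$ differ in exactly $m_j$ positions of column $j$, then the $j$-th component of $x_\varepsilon-x_{\varepsilon'}$ is $\lambda/\sqrt2$ times a signed sum of $2m_j$ distinct unit vectors of $\ell_2$, so
\begin{equation}\label{eq:dist}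
\|x_\varepsilon-x_{\varepsilon'}\|=\lambda\Big(\sum_{j=1}^Nm_j^{p/2}\Big)^{1/p}.
\end{equation}
Thus flipping one position has length $\lambda$; flipping one position in every column has length $\lambda N^{1/p}$; flipping one whole column has length $\lambda\sqrt k$; the diameter is $\lambda\sqrt k\,N^{1/p}$. We shall make $\lambda N^{1/p}$ smaller than the scale $\delta$ and $\lambda\sqrt k$ equal to the scale $t$, which forces $k\approx N^{2/p}$. For $p>2$ and $N$ large, $N$ flips spread over the columns make a short move, while far fewer flips, $k$ of them in one column, make a long one.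

Write $u_+=\max(u,0)$. The whole proof goes into the following estimate, which needs no relation between $p$ and $q$.

\begin{proposition}\label{prop:key}
Let $1\le p<\infty$ and $2\le q<\infty$. There are constants $\beta,K<\infty$, depending only on $p$ and $q$, with the following property. Let $N\ge1$, $k\ge2$ be integers, let $\theta\in(0,1]$ and $\delta,\lambda,\omega>0$ satisfy
\begin{equation}\label{eq:scale}
\lambda N^{1/p}\le\theta\delta,
\end{equation}
and let $f\colon\ell_p^N(\ell_2)\to\ell_q$ satisfy $\omega_f(\delta)\le\omega$. Then $M=\inf_{\|x-y\|=\lambda\sqrt k}\|f(x)-f(y)\|$ satisfies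
\begin{equation}\label{eq:key}
\big(M-2\omega(1+\theta\beta)\big)_+^{\,q}\le K\omega^q\,\frac{k^{2-2/q}}{N}.
\end{equation}
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:key}]
Fix $t,\delta>0$, assume $\omega_f(\delta)<\infty$, and let $M_t$ be the infimum in the theorem. Fix $\omega>\omega_f(\delta)$ and $\theta\in(0,1]$. For $N\in\mathbb N$ let
\[
k=\Big\lceil\frac{t^2N^{2/p}}{\theta^2\delta^2}\Big\rceil,\qquad\lambda=\frac t{\sqrt k}.
\]
Then \eqref{eq:scale} holds, $\lambda\sqrt k=t$, and for large $N$ we have $2\le k\le2t^2\theta^{-2}\delta^{-2}N^{2/p}$. Restricting $f$ to $\ell_p^N(\ell_2)$ does not increase the modulus and does not decrease the infimum, so \eqref{eq:key} holds with $M_t$ in place of $M$. Its right side is $O(N^{4(q-1)/(pq)-1})$, which tends to $0$ as $N\to\infty$ exactly because $pq>4(q-1)$. Hence $M_t\le2\omega(1+\theta\beta)$. Let $\theta\to0$ and $\omega\to\omega_f(\delta)$.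
\end{proof}

The parameter $\theta$ serves only to obtain the constant $2$; for non-embedding $\theta=1$ is enough. From now until Section~\ref{sec:end} the data of Proposition~\ref{prop:key} are fixed. All we use about $f$ from above is
\begin{equation}\label{eq:chain}
\|f(x)-f(y)\|\le\omega\lceil\|x-y\|/\delta\rceil\le\omega\,(1+\|x-y\|/\delta),
\end{equation}
which follows by cutting the segment from $x$ to $y$ into $\lceil\|x-y\|/\delta\rceil$ equal pieces. Given a cube and a point $c\in\ell_q$, let $g(\varepsilon)=f(x_\varepsilon)-c$. Write $\varepsilon^s$ for $\varepsilon$ with position $s$ flipped and $\varepsilon^{C_j}$ for $\varepsilon$ with all positions of $C_j$ flipped. By \eqref{eq:dist},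
\begin{equation}\label{eq:lower}
\|g(\varepsilon)-g(\varepsilon^{C_j})\|\ge M\qquad(\varepsilon\in Q,\ 1\le j\le N).
\end{equation}

\section{Columns, noise, and the case $q=2$}\label{sec:hilbert}

Let $\mathbb E_\varepsilon$ denote the average over $Q$. The substitute for homogeneity compares a column flip with the single flips it consists of.

\begin{lemma}\label{lem:column}
For every $G\colon Q\to\mathbb R$ and $1\le j\le N$,
\[
\mathbb E_\varepsilon|G(\varepsilon)-G(\varepsilon^{C_j})|^2\le\sum_{s\in C_j}\mathbb E_\varepsilon|G(\varepsilon)-G(\varepsilon^s)|^2 .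
\]
\end{lemma}

For $k=2$, $N=1$, with values $u_1,u_2,u_3,u_4$ around the square, this says that $(u_1-u_3)^2+(u_2-u_4)^2$ is at most the sum of the four squared sides; the difference is $(u_1-u_2+u_3-u_4)^2$. In general the triangle and Cauchy--Schwarz inequalities would give the lemma with an extra factor $k$.

\begin{proof}
The Walsh functions $w_A(\varepsilon)=\prod_{s\in A}\varepsilon_s$, $A\subset\{1,\dots,r\}$, form an orthonormal basis of $L_2(Q)$. Write $G=\sum_A\hat G(A)w_A$. Since $w_A(\varepsilon^{C_j})=(-1)^{|A\cap C_j|}w_A(\varepsilon)$, the left side equals $4\sum_{|A\cap C_j|\text{ odd}}\hat G(A)^2$. Since $G(\varepsilon)-G(\varepsilon^s)=2\sum_{A\ni s}\hat G(A)w_A(\varepsilon)$, the right side equals $4\sum_A|A\cap C_j|\,\hat G(A)^2$.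
\end{proof}

Applied to $g$ itself, with $q=2$, the lemma is useless. Single flips have length $\lambda\le\delta$, and all we know about them is $\|g(\varepsilon)-g(\varepsilon^s)\|\le\omega$; this gives $NM^2\le Nk\omega^2$, a bound that grows with $k$. What we must use, as in \eqref{eq:linear}, is that many flips performed \emph{together} still cost only about $\omega$. The device is to average $g$ over such simultaneous flips. The average stays close to $g$, and the sum of all its squared single-flip differences is bounded by the cost of one simultaneous move.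

Let $\kappa=1/k\le\frac12$ and let $\zeta=(\zeta_s)_{s\le r}$ be independent random signs with $P(\zeta_s=-1)=\kappa$. Then $\varepsilon\zeta=(\varepsilon_s\zeta_s)_s$ is $\varepsilon$ with each position flipped with probability $1/k$, that is, with one flip per column on average.

\begin{lemma}\label{lem:gradient}
Let $G\colon Q\to\mathbb R$ and $H(\varepsilon)=\mathbb E_\zeta G(\varepsilon\zeta)$. For every $\varepsilon\in Q$,
\[
\sum_{s=1}^r|H(\varepsilon)-H(\varepsilon^s)|^2\le k\,\mathbb E_\zeta|G(\varepsilon\zeta)-G(\varepsilon)|^2 .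
\]
\end{lemma}

\begin{proof}
Fix $\varepsilon$. Each $\zeta_s$ has mean $1-2\kappa$ and variance $4\kappa(1-\kappa)$, so the variables $\xi_s=\frac{\zeta_s-(1-2\kappa)}{2\sqrt{\kappa(1-\kappa)}}$ have mean zero and, being independent, are orthonormal. Fix $s$ and let $G_\pm=\mathbb E_\zeta[G(\varepsilon\zeta)\mid\zeta_s=\pm1]$. As $\zeta_s-(1-2\kappa)$ equals $2\kappa$ if $\zeta_s=1$ and $-2(1-\kappa)$ if $\zeta_s=-1$, and $\mathbb E\xi_s=0$,
\[
\mathbb E_\zeta\big[(G(\varepsilon\zeta)-G(\varepsilon))\xi_s\big]=\frac{(1-\kappa)\,2\kappa\,G_+-\kappa\,2(1-\kappa)\,G_-}{2\sqrt{\kappa(1-\kappa)}}=\sqrt{\kappa(1-\kappa)}\,(G_+-G_-).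
\]
Also $H(\varepsilon)=(1-\kappa)G_++\kappa G_-$, and replacing $\varepsilon$ by $\varepsilon^s$ exchanges $G_+$ and $G_-$, so $H(\varepsilon)-H(\varepsilon^s)=(1-2\kappa)(G_+-G_-)$. By Bessel's inequality for the function $\zeta\mapsto G(\varepsilon\zeta)-G(\varepsilon)$ and the system $(\xi_s)$, the lemma holds with the constant $\frac{(1-2\kappa)^2}{\kappa(1-\kappa)}$, which is at most $1/\kappa=k$ because $(1-2\kappa)^2\le1-2\kappa\le1-\kappa$.
\end{proof}

For $G(\varepsilon)=\sum_sy_s\varepsilon_s$ we have $H=(1-2\kappa)G$, the left side is $4(1-2\kappa)^2\sum_sy_s^2$, and the expectation on the right is $4\kappa(1-\kappa)\sum_sy_s^2+4\kappa^2G(\varepsilon)^2$. So the lemma is a nonlinear form of the averaging identity in \eqref{eq:linear}, and a factor of order $1/\kappa$ is unavoidable: we want $\kappa$ large. On the other hand the noise must be a short move, and this limits it to a bounded number of flips per column.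

For $g\colon Q\to\ell_q$ put
\[
h(\varepsilon)=\mathbb E_\zeta\,g(\varepsilon\zeta),\qquad\Lambda=\max_{\varepsilon\in Q}\big(\mathbb E_\zeta\|g(\varepsilon\zeta)-g(\varepsilon)\|^q\big)^{1/q}.
\]
Let $v=\max(p,q)$, let $B_k$ be a binomial variable with parameters $k$ and $1/k$, and define $\beta=\sup_{k\ge2}(\mathbb EB_k^{v/2})^{1/v}$. This is finite: for an integer $l\ge v/2$ we have $B_k^{v/2}\le B_k^l\le l!\,e^{B_k}$, and $\mathbb Ee^{B_k}=(1+\frac{e-1}k)^k\le e^{e-1}$.

\begin{lemma}\label{lem:noise}
For any cube and any $c\in\ell_q$, the map $g(\varepsilon)=f(x_\varepsilon)-c$ satisfies $\Lambda\le\omega(1+\theta\beta)$ and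
\begin{equation}\label{eq:lowerh}
\sum_{j=1}^N\mathbb E_\varepsilon\|h(\varepsilon)-h(\varepsilon^{C_j})\|^q\ge N\big(M-2\omega(1+\theta\beta)\big)_+^{\,q}.
\end{equation}
\end{lemma}

\begin{proof}
Fix $\varepsilon$. The number $m_j$ of positions of $C_j$ with $\zeta_s=-1$ has the law of $B_k$. By \eqref{eq:dist} and \eqref{eq:scale}, $d=\|x_{\varepsilon\zeta}-x_\varepsilon\|$ is at most $\theta\delta(N^{-1}\sum_jm_j^{p/2})^{1/p}$. Since $v\ge p$, Jensen's inequality gives $d^v\le(\theta\delta)^vN^{-1}\sum_jm_j^{v/2}$, so $\mathbb Ed^v\le(\theta\delta\beta)^v$; since $v\ge q$, also $(\mathbb Ed^q)^{1/q}\le\theta\delta\beta$. By \eqref{eq:chain} and Minkowski's inequality, $(\mathbb E_\zeta\|g(\varepsilon\zeta)-g(\varepsilon)\|^q)^{1/q}\le\omega(1+\theta\beta)$. Further, $\|h(\varepsilon)-g(\varepsilon)\|\le\mathbb E_\zeta\|g(\varepsilon\zeta)-g(\varepsilon)\|\le\Lambda$ for all $\varepsilon$, so \eqref{eq:lower} gives $\|h(\varepsilon)-h(\varepsilon^{C_j})\|\ge M-2\Lambda$.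
\end{proof}

\noindent\textbf{The case $q=2$.} Let a subscript $\gamma$ denote the $\gamma$-th coordinate in the target. Take any cube and $c=0$. Lemma~\ref{lem:column} for $h_\gamma$, summed over the columns, and Lemma~\ref{lem:gradient} for $g_\gamma$ give
\[
\sum_{j=1}^N\mathbb E_\varepsilon|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^{C_j})|^2\le\mathbb E_\varepsilon\sum_{s=1}^r|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^s)|^2\le k\,\mathbb E_\varepsilon\mathbb E_\zeta|g_\gamma(\varepsilon\zeta)-g_\gamma(\varepsilon)|^2 .
\]
Summing over $\gamma$ bounds the left side of \eqref{eq:lowerh} by $k\Lambda^2$. This is \eqref{eq:key} for $q=2$, with $K=(1+\beta)^2$ and right side of order $k/N\approx N^{2/p-1}$, the same power as in \eqref{eq:linear}. The averaging has turned the useless bound $Nk\omega^2$ into $k\Lambda^2$.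

\section{The cube inequality in $\ell_q$}\label{sec:mazur}

For $q>2$, summing over coordinates requires $q$-th powers, and Lemma~\ref{lem:column} is false for them: for $G=\sum_{s\in C_j}\varepsilon_s$ the left side becomes $\mathbb E|2G|^q\ge(\mathbb E|2G|^2)^{q/2}=2^qk^{q/2}$ and the right side $2^qk$. We therefore convert $q$-th powers into squares by the scalar Mazur map $\mu(u)=|u|^{q/2}\operatorname{sgn}u$, apply the lemma, and convert back.

\begin{lemma}\label{lem:mazur}
Let $q\ge2$. For all real $u,w$ (with $0^0=1$ if $q=2$),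
\[
|u-w|^q\le2^{q-2}|\mu(u)-\mu(w)|^2,\qquad|\mu(u)-\mu(w)|^2\le\tfrac{q^2}4\big(|u|^{q-2}+|w|^{q-2}\big)|u-w|^2 .
\]
\end{lemma}

\begin{proof}
Let $a=q/2\ge1$, $x=\max(|u|,|w|)$, $y=\min(|u|,|w|)$. If $uw\ge0$, then $|\mu(u)-\mu(w)|=x^a-y^a\ge(x-y)^a=|u-w|^a$, because $(y+z)^a\ge y^a+z^a$ for $y,z\ge0$. If $uw<0$, then $|\mu(u)-\mu(w)|=x^a+y^a\ge2^{1-a}(x+y)^a=2^{1-a}|u-w|^a$ by convexity. Squaring gives the first inequality. The function $\mu$ is continuously differentiable with $\mu'(z)=a|z|^{a-1}$, so the mean value theorem gives $|\mu(u)-\mu(w)|\le ax^{a-1}|u-w|$, and $x^{q-2}\le|u|^{q-2}+|w|^{q-2}$.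
\end{proof}

The way back costs a weight $|h_\gamma|^{q-2}$; this is how the size of $g$ enters.

\begin{proposition}\label{prop:cube}
Let $q\ge2$, $g\colon Q\to\ell_q$ and $b=\max_\varepsilon\|g(\varepsilon)\|$. Then
\[
\sum_{j=1}^N\mathbb E_\varepsilon\|h(\varepsilon)-h(\varepsilon^{C_j})\|^q\le2^{q-3}q^2\,k\,b^{q-2}\Lambda^2 .
\]
\end{proposition}

\begin{proof}
Fix $\gamma$, and put $G=\mu\circ h_\gamma$ and $A_\gamma(\varepsilon)=\mathbb E_\zeta|g_\gamma(\varepsilon\zeta)-g_\gamma(\varepsilon)|^2$. By the first inequality of Lemma~\ref{lem:mazur}, Lemma~\ref{lem:column}, and the second inequality of Lemma~\ref{lem:mazur},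
\begin{align*}
\sum_{j}\mathbb E_\varepsilon|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^{C_j})|^q
&\le2^{q-2}\sum_{s}\mathbb E_\varepsilon|G(\varepsilon)-G(\varepsilon^s)|^2\\
&\le2^{q-4}q^2\sum_s\mathbb E_\varepsilon\big(|h_\gamma(\varepsilon)|^{q-2}+|h_\gamma(\varepsilon^s)|^{q-2}\big)|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^s)|^2 .
\end{align*}
The bijection $\varepsilon\mapsto\varepsilon^s$ of $Q$ exchanges the two weights and fixes the last factor, so both weights contribute the same amount. With the weight placed at $\varepsilon$, Lemma~\ref{lem:gradient} applies pointwise, and the last expression equals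
\[
2^{q-3}q^2\,\mathbb E_\varepsilon\Big[|h_\gamma(\varepsilon)|^{q-2}\sum_s|h_\gamma(\varepsilon)-h_\gamma(\varepsilon^s)|^2\Big]\le2^{q-3}q^2k\,\mathbb E_\varepsilon\big[|h_\gamma(\varepsilon)|^{q-2}A_\gamma(\varepsilon)\big].
\]
Now sum over $\gamma$. For fixed $\varepsilon$, H\"older's inequality with exponents $\frac q{q-2}$ and $\frac q2$ (not needed if $q=2$) gives
\[
\sum_\gamma|h_\gamma(\varepsilon)|^{q-2}A_\gamma(\varepsilon)\le\|h(\varepsilon)\|^{q-2}\Big(\sum_\gamma A_\gamma(\varepsilon)^{q/2}\Big)^{2/q}.
\]
Here $\|h(\varepsilon)\|\le b$, as $h(\varepsilon)$ is an average of values of $g$. By Jensen's inequality $A_\gamma(\varepsilon)^{q/2}\le\mathbb E_\zeta|g_\gamma(\varepsilon\zeta)-g_\gamma(\varepsilon)|^q$, so $\sum_\gamma A_\gamma(\varepsilon)^{q/2}\le\Lambda^q$.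
\end{proof}

How large is $b$? The cube has diameter $\lambda\sqrt kN^{1/p}\le\delta\sqrt k$, so taking for $c$ the image of a vertex, \eqref{eq:chain} gives $b\le\omega(1+\sqrt k)$. Proposition~\ref{prop:cube} and \eqref{eq:lowerh} then give \eqref{eq:key} with $k^{q/2}/N$ in place of $k^{2-2/q}/N$. For $k\approx N^{2/p}$ this is $N^{q/p-1}$, which tends to $0$ for $q<p$ but not for $q=p$. The failure is forced. Everything so far holds for maps into $L_q$, with the sum over $\gamma$ replaced by an integral, and for $q=p$ the isometric inclusion of $\ell_p(\ell_2)$ into $L_p$ violates the conclusion of Theorem~\ref{thm:main} when $t>2\delta$. We need a bound $b\ll\omega\sqrt k$ that uses the target $\ell_q$.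

\section{Concentration in $\ell_q$}\label{sec:concentration}

In $\ell_q$, a bounded vector with small coordinates lives essentially outside any fixed finite set of coordinates, so it adds to a fixed vector as if the supports were disjoint. Hence $k$ suitably chosen weakly null increments of norm $\omega$ add up to norm about $\omega k^{1/q}$, not $\omega\sqrt k$. To write $f(x(n))$ as a sum of such increments we take limits in one entry of $n$ at a time.

Fix a nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$: a family of infinite subsets of $\mathbb N$ that is closed under finite intersections and supersets and contains, for each $A\subset\mathbb N$, either $A$ or its complement. It contains all cofinite sets. A sequence $(y_m)$ in a topological space converges to $y$ along $\mathcal U$ if $\{m:y_m\in V\}\in\mathcal U$ for each neighborhood $V$ of $y$; in a compact Hausdorff space every sequence has a unique such limit. As $1<q<\infty$, closed balls of $\ell_q$ are weakly compact and convex. So every bounded sequence in $\ell_q$ has a weak limit along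 $\mathcal U$; this limit is additive, ignores finitely many terms, is also the coordinatewise limit, and satisfies:
\begin{equation}\label{eq:wlsc}
\text{if $\|y_m-y_m'\|\le\omega$ for all large $m$, then }\Big\|\operatorname*{w-lim}_{m\to\mathcal U}y_m-\operatorname*{w-lim}_{m\to\mathcal U}y'_m\Big\|\le\omega .
\end{equation}

\begin{lemma}\label{lem:split}
If $u\in\ell_q$ and $(y_m)$ is bounded in $\ell_q$ with weak limit $0$ along $\mathcal U$, then $\|u+y_m\|^q-\|y_m\|^q\to\|u\|^q$ along $\mathcal U$.
\end{lemma}

\begin{proof}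
If $u$ has finite support $S$, the difference equals $\sum_{\gamma\in S}(|u_\gamma+y_{m,\gamma}|^q-|y_{m,\gamma}|^q)$, and $y_{m,\gamma}\to0$ for each $\gamma$. For general $u$ take $u'$ of finite support with $\|u'\|\le\|u\|$ and $\|u-u'\|\le\eta$. With $R=\|u\|+\sup_m\|y_m\|$, both $|\,\|u+y_m\|^q-\|u'+y_m\|^q|$ and $|\,\|u\|^q-\|u'\|^q|$ are at most $qR^{q-1}\eta$. Let $\eta\to0$.
\end{proof}

The lemma fails in $L_q$ for $q\ne2$: for $u=1$ and the weakly null sequence of Rademacher functions, the difference is $2^{q-1}-1$ instead of $1$.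

Let $F_r(n)=f(x(n))$ for $n\in[\mathbb N]^r$. All $x(n)$ have the same norm, so $F_r$ is bounded by \eqref{eq:chain}. For $s=r,r-1,\dots,1$ define bounded maps $F_{s-1}\colon[\mathbb N]^{s-1}\to\ell_q$ by
\[
F_{s-1}(n_1,\dots,n_{s-1})=\operatorname*{w-lim}_{m\to\mathcal U}F_s(n_1,\dots,n_{s-1},m),
\]
and let $c=F_0\in\ell_q$. If $n$ has at least $s$ entries, $F_s(n)$ means $F_s(n_1,\dots,n_s)$.

The mechanism is visible for $N=1$, $k=2$. Write $F_2(n_1,n_2)-c=d_1+d_2$ with $d_1=F_1(n_1)-c$ and $d_2=F_2(n_1,n_2)-F_1(n_1)$. Changing one entry moves $x(n)$ by at most $\lambda\le\delta$. So $\|F_2(n_1,n_2)-F_2(n_1,m)\|\le\omega$, and $m\to\mathcal U$ gives $\|d_2\|\le\omega$; also $\|F_2(n_1,m)-F_2(n_1',m)\|\le\omega$, and $m\to\mathcal U$ followed by $n_1'\to\mathcal U$ gives $\|d_1\|\le\omega$. For fixed $n_1$, $d_2$ is weakly null as $n_2\to\mathcal U$. By Lemma~\ref{lem:split}, for most $n_2$ the quantity $\|d_1+d_2\|^q$ is nearly $\|d_1\|^q+\|d_2\|^q\le2\omega^q$.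

For general $N$ the same reasoning bounds each of the $Nk$ increments by $\omega$ and yields $b\approx(Nk)^{1/q}\omega$. For $q=p$ this exceeds $N^{1/p}\omega\approx\sqrt k\,\omega$, so nothing is gained. The remedy is that a whole row can be changed at cost $\omega$, and that rows are blocks of consecutive positions, so the limits can be taken a row at a time. This is why the array was filled row by row.

\begin{lemma}\label{lem:rows}
For $1\le i\le k$ and $n\in[\mathbb N]^{iN}$, $\ \|F_{iN}(n)-F_{(i-1)N}(n)\|\le\omega$.
\end{lemma}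

\begin{proof}
Let $n'\in[\mathbb N]^{iN}$ agree with $n$ in the first $(i-1)N$ entries, and let $m=(m_{iN+1}<\dots<m_r)$ have entries larger than $n_{iN}$ and $n'_{iN}$. The $j$-th component of $x(n,m)-x(n',m)$ is $\frac\lambda{\sqrt2}(e_{j,n_s}-e_{j,n'_s})$ with $s=(i-1)N+j$, of norm at most $\lambda$. So $\|x(n,m)-x(n',m)\|\le\lambda N^{1/p}\le\delta$ by \eqref{eq:scale}, and $\|F_r(n,m)-F_r(n',m)\|\le\omega$. Apply \eqref{eq:wlsc} successively in $m_r,m_{r-1},\dots,m_{iN+1}$ to get $\|F_{iN}(n)-F_{iN}(n')\|\le\omega$. Then keep $n$ fixed and apply \eqref{eq:wlsc} successively in $n'_{iN},\dots,n'_{(i-1)N+1}$, which turns $F_{iN}(n')$ into $F_{(i-1)N}(n)$.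
\end{proof}

We now use Lemma~\ref{lem:split} twice at each position: once to express the growth of $\|F_s-c\|^q$ by the increments $\|F_s-F_{s-1}\|^q$, and once, in the opposite direction, to bound the sum of these increments over a row by the quantity in Lemma~\ref{lem:rows}.

\begin{proposition}\label{prop:conc}
There is a cube with $\|f(x_\varepsilon)-c\|\le(2k)^{1/q}\omega$ for all $\varepsilon\in Q$.
\end{proposition}

\begin{proof}
Let $\eta=\omega^q/(2N)$. We choose $a_s^-<a_s^+$ by induction on $s$. Suppose $a_l^\pm$ are chosen for $l<s$, let $s_0=(i(s)-1)N<s$ be the last position before the row of $s$, and let $n$ range over the finite set $\prod_{l<s}\{a_l^-,a_l^+\}\subset[\mathbb N]^{s-1}$. The vectors $y_m=F_s(n,m)-F_{s-1}(n)$ are bounded with weak limit $0$ along $\mathcal U$. Lemma~\ref{lem:split} with $u=F_{s-1}(n)-c$ and with $u=F_{s-1}(n)-F_{s_0}(n)$ shows that each of the inequalities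
\begin{align}
\|F_s(n,m)-c\|^q-\|F_{s-1}(n)-c\|^q&\le\|y_m\|^q+\eta,\label{eq:sel1}\\
\|F_s(n,m)-F_{s_0}(n)\|^q-\|F_{s-1}(n)-F_{s_0}(n)\|^q&\ge\|y_m\|^q-\eta\label{eq:sel2}
\end{align}
holds for a set of $m$ belonging to $\mathcal U$. The intersection of these finitely many sets belongs to $\mathcal U$, hence is infinite. Choose $a_s^-<a_s^+$ in it, larger than all earlier choices.

Let $n=n(\varepsilon)$ and $d_s=F_s(n)-F_{s-1}(n)$. Then \eqref{eq:sel1} and \eqref{eq:sel2} hold at each position $s$ with $m=n_s$ and $y_m=d_s$. Sum over the $N$ positions of row $i$, for which $s_0=(i-1)N$; the left sides telescope. From \eqref{eq:sel2} and Lemma~\ref{lem:rows},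
\[
\sum_{i(s)=i}\|d_s\|^q\le\|F_{iN}(n)-F_{(i-1)N}(n)\|^q+N\eta\le\omega^q+N\eta,
\]
and then from \eqref{eq:sel1},
\[
\|F_{iN}(n)-c\|^q-\|F_{(i-1)N}(n)-c\|^q\le\omega^q+2N\eta=2\omega^q .
\]
Sum over $i\le k$ and use $F_0=c$ and $F_r(n(\varepsilon))=f(x_\varepsilon)$.
\end{proof}

\begin{example}\label{ex:onecolumn}
Concentration alone does not prevent coarse embeddings. Take $N=1$, $\theta=1$, $\lambda=\delta$. Proposition~\ref{prop:conc} and \eqref{eq:lower} show that a map $f\colon\ell_2\to\ell_q$ with $\omega_f(\delta)\le\omega$ sends some pair at distance $t=\delta\sqrt k$ to distance at most $2(2k)^{1/q}\omega$, which is of order $t^{2/q}$. For $q>2$ this excludes a linear lower function $\rho_-$, and in particular $\ell_2$ is not isomorphic to a subspace of $\ell_q$. But the bound grows with $t$, as it must by Lemma~\ref{lem:nowak}.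
\end{example}

\section{End of the proof and remarks}\label{sec:end}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Take the cube of Proposition~\ref{prop:conc} and $g(\varepsilon)=f(x_\varepsilon)-c$, so that $b^{q-2}\le(2k)^{1-2/q}\omega^{q-2}\le2k^{1-2/q}\omega^{q-2}$. By Lemma~\ref{lem:noise} and Proposition~\ref{prop:cube},
\[
N\big(M-2\omega(1+\theta\beta)\big)_+^{\,q}\le2^{q-3}q^2\,k\cdot2k^{1-2/q}\omega^{q-2}\cdot\omega^2(1+\beta)^2 .
\]
This is \eqref{eq:key} with $K=2^{q-2}q^2(1+\beta)^2$.
\end{proof}

Theorem~\ref{thm:main} and Corollary~\ref{cor:answer} are proved.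

\begin{remark}[The hypotheses]
The condition $q\ge2$ is used in Lemma~\ref{lem:mazur} and in H\"older's inequality. The condition $pq>4(q-1)$ is used only to make $k^{2-2/q}/N$ small; it reads $p>4-4/q$ and so implies $p>2$. For $1\le p\le2$ the conclusion fails for every $q$, since $\ell_p(\ell_2)\subset L_p$ then embeds coarsely into $\ell_q$ by Lemmas~\ref{lem:nowak} and~\ref{lem:snow}.
\end{remark}

\begin{remark}[Uniform continuity]
Let $p,q$ be as in Theorem~\ref{thm:main} and let $f\colon\ell_p(\ell_2)\to\ell_q$ or $f\colon L_p\to\ell_q$ be uniformly continuous. Letting $\delta\to0$ gives $\inf_{\|x-y\|=t}\|f(x)-f(y)\|=0$ for every $t>0$. In particular $L_p$ does not embed uniformly into $\ell_q$: if $f$ were injective with uniformly continuous inverse on its image, there would be $\eta>0$ such that $\|f(x)-f(y)\|<\eta$ implies $\|x-y\|<t$, and the infimum would be at least $\eta$.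
\end{remark}

\begin{remark}[Finite sums]
Let $p,q$ be as in Theorem~\ref{thm:main}. Each space $\ell_p^N(\ell_2)$ is isomorphic to $\ell_2$ and so embeds coarsely into $\ell_q$ by Lemma~\ref{lem:nowak}. These spaces do not embed with functions $\rho_\pm$ independent of $N$: otherwise Proposition~\ref{prop:key} with $\theta=\delta=1$, any $\omega>\rho_+(1)$, and $k,\lambda$ as in the proof of Theorem~\ref{thm:main} would give $\rho_-(t)\le2\omega(1+\beta)$ for all $t$ as $N\to\infty$.
\end{remark}

\begin{remark}[The constant]
The factor $2$ in Theorem~\ref{thm:main} cannot be replaced by a number less than $1$. Fix $t$, let $(y_\nu)_{\nu\in\mathbb N}$ be dense in $\ell_p(\ell_2)$, choose for each $x$ an index $\nu(x)$ with $\|x-y_{\nu(x)}\|<t/2$, and let $f(x)$ be the unit vector $e_{\nu(x)}$ of $\ell_q$. If $\|x-y\|=t$, then $\nu(x)\ne\nu(y)$, so the infimum is $2^{1/q}$, while $\omega_f(\delta)\le2^{1/q}$ for all $\delta$.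
\end{remark}

\section{Subspaces of $L_p$ and other targets}\label{sec:consequences}

The positive halves of Theorems~\ref{thm:subspaces} and~\ref{thm:targets} rest on two embeddings, into and out of Hilbert space.

\begin{lemma}[Nowak \cite{Nowak}]\label{lem:nowak}
The space $\ell_2$ embeds coarsely into $\ell_q$ for every $1\le q<\infty$.
\end{lemma}

The idea is to build, for each scale $n$, a map into the unit sphere of $\ell_q$ that almost collapses distances up to $n$ and separates very distant points by a fixed amount, and to add these maps in $\ell_q$. Such maps into the sphere of $\ell_2$ come from Gaussian kernels, and the Mazur map transports them.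

\begin{proof}
In the Hilbert tensor powers $\ell_2^{\otimes l}$ (with $\ell_2^{\otimes0}=\mathbb R$) we have $\langle x^{\otimes l},y^{\otimes l}\rangle=\langle x,y\rangle^l$. The Fock space $\bigoplus_{l\ge0}\ell_2^{\otimes l}$ is separable and infinite-dimensional, so we identify it with $\ell_2$. For $\tau>0$ put $\varphi_\tau(x)=e^{-\tau\|x\|^2/2}\bigoplus_l(\sqrt\tau x)^{\otimes l}/\sqrt{l!}$. Then
\[
\langle\varphi_\tau(x),\varphi_\tau(y)\rangle=e^{-\tau(\|x\|^2+\|y\|^2)/2}\,e^{\tau\langle x,y\rangle}=e^{-\tau\|x-y\|^2/2},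
\]
so $\varphi_\tau(x)$ is a unit vector and $\|\varphi_\tau(x)-\varphi_\tau(y)\|^2=2(1-e^{-\tau\|x-y\|^2/2})\le\tau\|x-y\|^2$.

The Mazur map $\mathcal M$, given coordinatewise by $u\mapsto|u|^{2/q}\operatorname{sgn}u$, is a bijection from the unit sphere of $\ell_2$ onto that of $\ell_q$, and both $\mathcal M$ and $\mathcal M^{-1}$ are uniformly continuous \cite[Theorem~9.1]{BL}. By uniform continuity of $\mathcal M$ there are $\tau_n>0$ such that $\psi_n=\mathcal M\circ\varphi_{\tau_n}$ satisfies $\|\psi_n(x)-\psi_n(y)\|\le2^{-n}$ whenever $\|x-y\|\le n$. By uniform continuity of $\mathcal M^{-1}$, $c_q=\inf\{\|\mathcal Mu-\mathcal Mw\|:\|u-w\|\ge1\}>0$. If $\|x-y\|\le d$, the fewer than $d+1$ indices $n$ with $1\le n<d$ number at most $d$, and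
\[
\sum_{n\ge1}\|\psi_n(x)-\psi_n(y)\|^q\le2^qd+\sum_{n\ge1}2^{-nq}.
\]
Hence $\psi(x)=\bigoplus_{n\ge1}(\psi_n(x)-\psi_n(0))$ lies in $\ell_q(\ell_q)=\ell_q$, and the display provides $\rho_+$. If $\|x-y\|^2\ge2\ln2/\min_{n\le l}\tau_n$, then $\|\varphi_{\tau_n}(x)-\varphi_{\tau_n}(y)\|\ge1$ for $n\le l$, so $\|\psi(x)-\psi(y)\|\ge c_q\,l^{1/q}$. Thus $\rho_-(t)=\inf_{\|x-y\|\ge t}\|\psi(x)-\psi(y)\|$ tends to infinity.
\end{proof}

Of the known embeddings $L_p\to\ell_q$, $1\le p,q\le2$, we need the case $q=2$, and we recall its short proof.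

\begin{lemma}\label{lem:snow}
For $1\le p\le2$, $L_p$ embeds coarsely into $\ell_2$.
\end{lemma}

\begin{proof}
For $p=2$ the spaces are isometric. For $p<2$ the integral $J_p=\int_{\mathbb R}2(1-\cos\tau)|\tau|^{-1-p}\,d\tau$ is positive and finite, and scaling in $\tau$ gives $\int_{\mathbb R}|e^{\mathrm i\tau u}-e^{\mathrm i\tau w}|^2|\tau|^{-1-p}\,d\tau=J_p|u-w|^p$ for real $u,w$. So $\Phi(x)(\sigma,\tau)=(e^{\mathrm i\tau x(\sigma)}-1)|\tau|^{-(1+p)/2}$ maps $L_p$ into complex $L_2([0,1]\times\mathbb R)$, which is real-isometric to $\ell_2$, and $\|\Phi(x)-\Phi(y)\|=J_p^{1/2}\|x-y\|^{p/2}$.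
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:subspaces}]
(4)$\Rightarrow$(3) is the theorem of Haydon, Odell and Schlumprecht \cite{HOS}: for $2<p<\infty$, a subspace of $L_p$ either embeds isomorphically into $\ell_p\oplus\ell_2$ or contains a subspace isomorphic to $\ell_p(\ell_2)$. (3)$\Rightarrow$(2) holds because isomorphic embeddings are coarse embeddings.

(2)$\Rightarrow$(1). Let $\psi\colon\ell_2\to\ell_p$ be a coarse embedding with functions $\rho_\pm$, and give direct sums the maximum norm. The map $(x,y)\mapsto(x,\psi(y))$ from $\ell_p\oplus\ell_2$ to $\ell_p\oplus\ell_p$ is a coarse embedding with functions $\min(t,\rho_-(t))$ and $\max(t,\rho_+(t))$, since the distance $t$ of two points is attained in one of the two components and not exceeded in the other. Finally $\ell_p\oplus\ell_p$ is isomorphic to $\ell_p$.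

(1)$\Rightarrow$(4). Otherwise $\ell_p(\ell_2)$ would embed coarsely into $\ell_p$, which the proof of Corollary~\ref{cor:answer} excludes.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:targets}]
If $p\le2$, compose the embeddings of Lemmas~\ref{lem:snow} and~\ref{lem:nowak}. Let $p>2$ and let $(p,q)$ lie outside the excluded region.

Suppose $q\ge2$. The condition $pq>4(q-1)$ is equivalent to $q(4-p)<4$. This holds for $p\ge4$, and for $2<p<4$ it means $q<\frac4{4-p}$, which holds outside the region. So Theorem~\ref{thm:main} applies and, exactly as in the proof of Corollary~\ref{cor:answer}, excludes a coarse embedding $L_p\to\ell_q$.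

Suppose $q<2$. The space $\ell_q$ is isometric to a subspace of $L_q$ (spanned by normalized indicator functions of disjoint intervals), so it embeds coarsely into $\ell_2$ by Lemma~\ref{lem:snow}. A coarse embedding $L_p\to\ell_q$ would give one into $\ell_2$, which Theorem~\ref{thm:main} excludes because $2p>4$.

Finally, pairs with $p\ge4$ or $p\le2$ are outside the region by definition, and for $2<p<4$ the inequality $p<\frac4{4-p}$ is equivalent to $(p-2)^2>0$. So $q>p$ throughout the region, and pairs with $q\le p$ are outside it.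
\end{proof}

\begin{thebibliography}{9}

\bibitem{BL} Benyamini and Lindenstrauss, \emph{Geometric Nonlinear Functional Analysis}.

\bibitem{HOS} Haydon, Odell and Schlumprecht, \emph{Small subspaces of $L_p$}, Ann. of Math. 173 (2011).

\bibitem{MW} \emph{Mini-Workshop: Superexpanders and Their Coarse Geometry}, \texttt{https://\allowbreak publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3641/\allowbreak OWR\_2018\_19.pdf?\allowbreak sequence=1\&\allowbreak isAllowed=y}.

\bibitem{Nowak} Nowak, Fund. Math. 189 (2006).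

\end{thebibliography}
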